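\title{Powers of ideals need not be Golod in positive characteristic}

\begin{abstract}
In characteristic zero, the quotient of a polynomial ring by the $k$-th power of a proper graded ideal is a Golod ring for every $k\ge 2$, and the same holds for symbolic and saturated powers. We show that all three statements fail in every characteristic $p>0$ and for every $k\ge 2$: for each $r\ge 2$ there is a graded ideal, not primary to the maximal ideal, whose ordinary, symbolic and saturated $k$-th powers coincide and define a non-Golod ring for all $2\le k\le r$. The obstruction is a product in Koszul homology built from the identity $(g_1+\dots+g_4)^q=g_1^q+\dots+g_4^q$. We also show that only Koszul homology in internal degrees divisible by $p$ can obstruct the Golod property of such powers, and we give an exact criterion for the squares $(I,y)^2$ with $y$ a new variable.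
\end{abstract}

\section{Introduction}

Let $K$ be a field and $R$ a standard graded $K$-algebra with graded maximal ideal $\mathfrak m$ and residue field $K=R/\mathfrak m$. The Poincar\'e series
\[
P_R(t)=\sum_{i\ge 0}\dim_K\operatorname{Tor}_i^R(K,K)\,t^i
\]
records the ranks of the free modules in the minimal free resolution of $K$ over $R$. Let $e$ be the minimal number of generators of $\mathfrak m$, and let $H_i(R)$ be the $i$-th Koszul homology of a minimal system of generators of $\mathfrak m$. Serre showed that $P_R(t)$ is bounded above, coefficient by coefficient, by the rational series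
\begin{equation}\label{eq:serre}
\frac{(1+t)^e}{1-t\sum_{i\ge 1}\dim_K H_i(R)\,t^i}.
\end{equation}
The ring $R$ is called \emph{Golod} if $P_R(t)$ equals \eqref{eq:serre}, that is, if the resolution of $K$ grows as fast as the finitely many numbers $e$ and $\dim_K H_i(R)$ allow.

Take $R=K[x]/(x^a)$ with $a\ge2$. The resolution of $K$ has rank one in each degree, with maps alternating between $x$ and $x^{a-1}$, so $P_R(t)=1/(1-t)$. The space $H_1(R)$ is spanned by the class of $x^{a-1}e_x$, so \eqref{eq:serre} is $(1+t)/(1-t^2)=1/(1-t)$, and $R$ is Golod. The simplest obstruction is multiplicative: in a Golod ring all products of Koszul homology classes of positive degree vanish (Theorem~\ref{thm:golod}). For $K[x,y]/(x^2,y^2)$ the cycles $xe_x$ and $ye_y$ have product $xy\,e_xe_y\ne0$, which cannot be a boundary because the Koszul complex stops in degree $2$; this ring is not Golod. Passing to the square of the ideal removes this product: modulo $(x^2,y^2)^2$ the analogous cycles are $x^3e_x$ and $y^3e_y$, and $x^3y^3\in(x^2,y^2)^2$. The reason is general. Koszul cycles of $S/I^k$ with coefficients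 in $I^{k-1}$ multiply to zero as soon as $2k-2\ge k$. So powers of ideals are natural candidates for the Golod property.

Let $S=K[x_1,\dots,x_n]$ be standard graded, $\mathfrak m_S=(x_1,\dots,x_n)$, and let $I\subsetneq S$ be a graded ideal with set of associated primes $\operatorname{Ass}(I)$. For $k\ge1$ the $k$-th \emph{symbolic power} and the $k$-th \emph{saturated power} of $I$ are the graded ideals
\[
I^{(k)}=\bigcap_{\mathfrak p\in\operatorname{Ass}(I)}\bigl(I^kS_{\mathfrak p}\cap S\bigr),
\qquad
\widetilde{I^k}=I^k:\mathfrak m_S^\infty=\bigcup_{j\ge0}\bigl(I^k:\mathfrak m_S^j\bigr).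
\]
Thus $f\in I^{(k)}$ if and only if for each $\mathfrak p\in\operatorname{Ass}(I)$ there is $s\notin\mathfrak p$ with $sf\in I^k$. The ideal $\widetilde{I^k}$ equals $S$ exactly when $I^k$ contains a power of $\mathfrak m_S$, that is, when $I$ is $\mathfrak m_S$-primary; this case is excluded whenever saturated powers are considered.

Let $k\ge2$. If $K$ has characteristic zero, then $S/I^k$ is Golod (Herzog--Huneke); the same holds for $S/I^{(k)}$, and for $S/\widetilde{I^k}$ when $I$ is not $\mathfrak m_S$-primary. If $I$ is a monomial ideal, then $S/I^k$ is Golod in all characteristics (Herzog--Maleki). The statements themselves do not mention the characteristic, so one would guess that the restriction on it is an artifact of a proof. The following problem is posed as open in \cite{source}.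

\medskip
\noindent\textbf{Problem.} \emph{Let $K$ have positive characteristic, let $I\subsetneq S$ be a graded ideal and $k\ge2$. Are $S/I^k$ and $S/I^{(k)}$ Golod? If $I$ is not $\mathfrak m_S$-primary, is $S/\widetilde{I^k}$ Golod?}
\medskip

The answer is no in all three cases, for every positive characteristic and every $k\ge2$.

\begin{theorem}\label{thm:main}
Let $K$ be a field of characteristic $p>0$, let $r\ge2$, and let $q$ be a power of $p$ with $q>r$; in particular $q\ge3$. Let
\[
S=K[x_{ij}:1\le i\le4,\ 1\le j\le r],\qquad g_i=\prod_{j=1}^rx_{ij},\qquad \ell=g_1+g_2+g_3+g_4,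
\]
\[
J=(x_{ij}^{q-1}:\text{all }i,j),\qquad I=J+(\ell),
\]
and let $S'=S[y]$, $\mathfrak b=IS'+yS'$, $T=S'[z]$, $\mathfrak a=\mathfrak bT$. Then for every $k$ with $2\le k\le r$:
\begin{enumerate}
\item[(1)] $\mathfrak b^k=\mathfrak b^{(k)}$, and $S'/\mathfrak b^k$ is not Golod;
\item[(2)] $\mathfrak a$ is not $\mathfrak m_T$-primary, $\mathfrak a^k=\mathfrak a^{(k)}=\widetilde{\mathfrak a^k}$, and $T/\mathfrak a^k$ is not Golod.
\end{enumerate}
In both cases the multiplication $H_1\times H_2\to H_3$ on Koszul homology is nonzero.
\end{theorem}

For $p=2$, $r=k=2$ and $q=4$, with variables $a_i=x_{i1}$ and $b_i=x_{i2}$, the ideal in (1) is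
\[
\mathfrak b=(a_1^3,b_1^3,\dots,a_4^3,b_4^3,\ a_1b_1+a_2b_2+a_3b_3+a_4b_4,\ y).
\]
All generators but one are monomials; by the result of Herzog--Maleki, a counterexample for ordinary powers cannot be a monomial ideal. The upper bound $r$ on $k$ cannot be removed either: by Herzog--Welker--Yassemi \cite{HWY}, for a fixed graded ideal the quotient by the $k$-th power is Golod for all $k\gg0$. One ideal that fails for all $2\le k\le r$, with $r$ arbitrary, is therefore the most one can ask for in this direction. This fact is not used in any proof below.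

The paper follows the path by which one finds the example. Section~\ref{sec:koszul} turns the observation about coefficients into a sufficient condition for the Golod property: the vanishing of maps such as $\operatorname{Tor}_i^S(S/I^k,K)\to\operatorname{Tor}_i^S(S/I^{k-1},K)$. Theorem~\ref{thm:euler} shows that these maps vanish in all internal degrees not divisible by $p$, which gives a positive result and tells us where a counterexample must live. Proposition~\ref{prop:criterion} is a converse: if $\operatorname{Tor}_i^S(S/I^k,K)\to\operatorname{Tor}_i^S(S/I,K)$ is nonzero, then adjoining a variable to $I$ produces a non-Golod power, and for $k=2$ this is an equivalence. Section~\ref{sec:frobenius} constructs such a nonzero map from the Frobenius identity, and Section~\ref{sec:proof} completes the proof of Theorem~\ref{thm:main}.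

\section{Koszul homology and the Golod property}\label{sec:koszul}

Let $S$ be a polynomial ring over $K$. The Koszul complex of the variables is the exterior algebra $\mathcal K(S)=S\otimes_K\bigwedge\langle e_x: x\text{ a variable}\rangle$. An element $u$ has homological degree $|u|=i$ if it is a combination of products $e_A$ of $i$ of the $e_x$; the polynomials that multiply the $e_A$ are its \emph{coefficients}. The differential is the $S$-linear map with $\partial e_x=x$ and $\partial(uv)=\partial(u)v+(-1)^{|u|}u\,\partial(v)$, so $\mathcal K(S)$ is a differential graded (DG) algebra. The \emph{internal degree} extends the grading of $S$ by $\deg e_x=1$, and $\partial$ preserves it. The complex $\mathcal K(S)$ is a free resolution of $K=S/\mathfrak m_S$; in particular it is acyclic in positive degrees.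

For a graded ideal $\mathfrak c\subsetneq S$ put $\mathcal K(S/\mathfrak c)=\mathcal K(S)/\mathfrak c\mathcal K(S)$, always formed with all variables of the polynomial ring displayed. This is again a DG algebra, its homology is an algebra, and
\[
H_i(\mathcal K(S/\mathfrak c))\cong\operatorname{Tor}_i^S(S/\mathfrak c,K),
\]
compatibly with internal degrees and with the maps induced by inclusions $\mathfrak c\subseteq\mathfrak c'$. If $\mathfrak c\subseteq\mathfrak m_S^2$, the variables map to a minimal system of generators of the maximal ideal of $R=S/\mathfrak c$, so $H_i(\mathcal K(S/\mathfrak c))$ is the space $H_i(R)$ in \eqref{eq:serre}. We call $w\in\mathcal K_i(S)$ a \emph{cycle modulo $\mathfrak c$} if $\partial w\in\mathfrak c\mathcal K_{i-1}(S)$.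

The Golod property can be read off from the DG algebra $\mathcal K(R)$. Write $\overline u=(-1)^{|u|+1}u$. A \emph{trivial Massey operation} on $\mathcal K(R)$ consists of a homogeneous basis $B$ of $H_{\ge1}(\mathcal K(R))$ and a function $\mu:\bigsqcup_{m\ge1}B^m\to\mathcal K(R)$ such that $\mu(h)$ is a cycle representing $h$ for each $h\in B$, and
\begin{equation}\label{eq:massey}
\partial\mu(h_1,\dots,h_m)=\sum_{i=1}^{m-1}\overline{\mu(h_1,\dots,h_i)}\,\mu(h_{i+1},\dots,h_m)\qquad(m\ge2).
\end{equation}

\begin{theorem}[Golod 1962; {\cite[Cor.~4.2.4]{GL}, \cite[Thm.~5.2.2]{Avramov}}]\label{thm:golod}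
Let $R=S/\mathfrak c$ with $\mathfrak c\subseteq\mathfrak m_S^2$ graded. Then $R$ is Golod if and only if $\mathcal K(R)$ admits a trivial Massey operation. In particular, if $R$ is Golod, then all products of elements of $H_{\ge1}(\mathcal K(R))$ vanish.
\end{theorem}

The last sentence is the case $m=2$ of \eqref{eq:massey}: it says that $\pm\mu(h_1)\mu(h_2)$ is a boundary, so $h_1h_2=0$ for all basis elements. We use this sentence to disprove the Golod property. To prove the Golod property we use the following lemma, in which the higher values of $\mu$ are all zero.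

\begin{lemma}\label{lem:squarezero}
Let $Q\subseteq L\subsetneq S$ be graded ideals.
\begin{enumerate}
\item[(1)] A class in $H_i(\mathcal K(S/Q))$ maps to zero in $H_i(\mathcal K(S/L))$ if and only if it is represented by a cycle with coefficients in $L$.
\item[(2)] Suppose that $L^2\subseteq Q\subseteq\mathfrak m_S^2$ and that $\operatorname{Tor}_i^S(S/Q,K)\to\operatorname{Tor}_i^S(S/L,K)$ is zero for all $i\ge1$. Then $S/Q$ is Golod.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) A cycle with coefficients in $L$ maps to $0$ in $\mathcal K(S/L)$. Conversely, if the image of a cycle $w\in\mathcal K_i(S/Q)$ is the boundary of the image of $v\in\mathcal K_{i+1}(S/Q)$, then $w-\partial v$ represents the same class and has coefficients in $L$.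

(2) Choose a homogeneous basis $B$ of $H_{\ge1}(\mathcal K(S/Q))$ and, by (1), representatives $\mu(h)\in L\mathcal K(S/Q)$. Put $\mu(h_1,\dots,h_m)=0$ for $m\ge2$. For $m=2$ the right side of \eqref{eq:massey} lies in $L^2\mathcal K(S/Q)=0$. For $m\ge3$ every summand has a factor $\mu$ with at least two arguments. So \eqref{eq:massey} holds, and Theorem~\ref{thm:golod} applies.
\end{proof}

To compute with classes of low degree we shift the degree down by one.

\begin{lemma}\label{lem:shift}
Let $\mathfrak c\subsetneq S$ be graded and $i\ge1$. Sending the class of a cycle $w$ modulo $\mathfrak c$ to the class of $\partial w$ defines an isomorphism $H_i(\mathcal K(S/\mathfrak c))\cong H_{i-1}(\mathfrak c\mathcal K(S))$. In particular $H_1(\mathcal K(S/\mathfrak c))\cong\mathfrak c/\mathfrak m_S\mathfrak c$.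
\end{lemma}

\begin{proof}
The map is the connecting homomorphism of $0\to\mathfrak c\mathcal K(S)\to\mathcal K(S)\to\mathcal K(S/\mathfrak c)\to0$. It is injective because $H_i(\mathcal K(S))=0$. It is surjective because $H_{i-1}(\mathfrak c\mathcal K(S))\to H_{i-1}(\mathcal K(S))$ is zero: for $i\ge2$ the target is zero, and for $i=1$ it is the map $\mathfrak c/\mathfrak m_S\mathfrak c\to S/\mathfrak m_S$, which vanishes since $\mathfrak c\subseteq\mathfrak m_S$.
\end{proof}

\section{Only degrees divisible by $p$ obstruct}\label{sec:euler}

To apply Lemma~\ref{lem:squarezero} to $Q=I^k$ and $L=I^{k-1}$ we need a way to move a cycle modulo $I^k$ to a homologous one with coefficients in $I^{k-1}$. Differentiation maps $I^k$ into $I^{k-1}$, and Euler's formula recovers a form of degree $d$ from its derivatives up to the factor $d$. The Koszul version of this formula gives the following.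

\begin{theorem}\label{thm:euler}
Let $K$ be a field of characteristic $p>0$, let $I\subsetneq S$ be a graded ideal and $k\ge2$. Let $(Q,L)$ be one of the pairs $(I^k,I^{k-1})$, $(I^{(k)},I^{(k-1)})$, $(\widetilde{I^k},\widetilde{I^{k-1}})$, with $I$ not $\mathfrak m_S$-primary in the last case.
\begin{enumerate}
\item[(1)] For $i\ge1$ and $p\nmid d$, the map $\operatorname{Tor}_i^S(S/Q,K)_d\to\operatorname{Tor}_i^S(S/L,K)_d$ is zero; more precisely, every class in $\operatorname{Tor}_i^S(S/Q,K)_d$ is represented by a Koszul cycle with coefficients in $L$.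
\item[(2)] If $\operatorname{Tor}_i^S(S/Q,K)_d=0$ for all $i\ge1$ and all $d$ divisible by $p$, then $S/Q$ is Golod; for $Q=I^k$ it suffices to assume this for $i\ge2$. In particular, $S/Q$ is Golod if $p>\max\{d:\operatorname{Tor}_i^S(S/Q,K)_d\ne0\text{ for some }i\}$.
\end{enumerate}
\end{theorem}

The three pairs enter the proof only through the properties collected next. We write $\partial_x$ for the partial derivative with respect to the variable $x$.

\begin{lemma}\label{lem:pairs}
Each pair $(Q,L)$ of Theorem~\ref{thm:euler} satisfies $Q\subseteq L\subsetneq S$, $\partial_xQ\subseteq L$ for every variable $x$, and $L^2\subseteq Q\subseteq\mathfrak m_S^2$.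
\end{lemma}

\begin{proof}
The inclusion $Q\subseteq L$ follows from $I^k\subseteq I^{k-1}$. The ideal $L$ is proper: $I^{k-1}\subseteq I$, the ideal $I^{(k-1)}$ lies in any $\mathfrak p\in\operatorname{Ass}(I)$, and $\widetilde{I^{k-1}}\ne S$ because $I$ is not $\mathfrak m_S$-primary.

\emph{Derivatives.} The Leibniz rule gives $\partial_xI^k\subseteq I^{k-1}$. Let $f\in I^{(k)}$ and $\mathfrak p\in\operatorname{Ass}(I)$, and take $s\notin\mathfrak p$ with $sf\in I^k$. Then $s^2\partial_xf=s\,\partial_x(sf)-sf\,\partial_xs\in I^{k-1}$ and $s^2\notin\mathfrak p$, so $\partial_xf\in I^{(k-1)}$. Let $f\in\widetilde{I^k}$, say $\mathfrak m_S^jf\subseteq I^k$. For $g\in\mathfrak m_S^{j+1}$ we have $gf\in I^k$ and $\partial_xg\in\mathfrak m_S^j$, hence $g\,\partial_xf=\partial_x(gf)-f\,\partial_xg\in I^{k-1}$. So $\partial_xf\in\widetilde{I^{k-1}}$.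

\emph{Squares.} Since $k\ge2$ we have $I^{2k-2}\subseteq I^k$. If $sf,s'f'\in I^{k-1}$ with $s,s'\notin\mathfrak p$, then $ss'ff'\in I^k$ and $ss'\notin\mathfrak p$. If $\mathfrak m_S^jf$ and $\mathfrak m_S^{j'}f'$ lie in $I^{k-1}$, then $\mathfrak m_S^{j+j'}ff'\subseteq I^k$. So $L^2\subseteq Q$ in all three cases.

\emph{No linear forms.} The graded ideal $Q$ is proper. A nonzero linear form in $Q$ would have a partial derivative equal to a nonzero constant, which would lie in the proper ideal $L$. Hence $Q\subseteq\mathfrak m_S^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:euler}]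
Define the $K$-linear map $\delta:\mathcal K_i(S)\to\mathcal K_{i+1}(S)$ by $\delta(fe_A)=\sum_x(\partial_xf)\,e_xe_A$. It preserves internal degree, and $\delta(Q\mathcal K(S))\subseteq L\mathcal K(S)$ by Lemma~\ref{lem:pairs}. The Leibniz rule and $e_xe_A=(-1)^{|A|}e_Ae_x$ give $\delta(uv)=\delta(u)v+(-1)^{|u|}u\,\delta(v)$, the same rule as for $\partial$. Put $E=\delta\partial+\partial\delta$. In $E(uv)$ the term $\partial u\cdot\delta v$ appears with signs $(-1)^{|u|-1}$ and $(-1)^{|u|}$, and the term $\delta u\cdot\partial v$ with signs $(-1)^{|u|}$ and $(-1)^{|u|+1}$. These cancel, so $E(uv)=E(u)v+uE(v)$. Moreover $E(x)=\partial e_x=x$ and $E(e_x)=\delta x=e_x$. A monomial $fe_A$ of internal degree $d$ is a product of $d$ such generators, so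
\begin{equation}\label{eq:euler}
d\cdot w=\partial\delta w+\delta\partial w\qquad\text{for }w\in\mathcal K(S)\text{ of internal degree }d.
\end{equation}

(1) Let $w\in\mathcal K_i(S)$ be a cycle modulo $Q$ of internal degree $d$ with $p\nmid d$, and put $w'=d^{-1}\delta\partial w$. Since $\partial w\in Q\mathcal K(S)$, the coefficients of $w'$ lie in $L$. By \eqref{eq:euler}, $w-w'=\partial(d^{-1}\delta w)$ is a boundary in $\mathcal K(S)$. So $\partial w'=\partial w$, the element $w'$ is a cycle modulo $Q$, and it represents the class of $w$. Its image in $\mathcal K(S/L)$ is zero.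

(2) If $\operatorname{Tor}_i^S(S/Q,K)$ vanishes in degrees divisible by $p$ for all $i\ge1$, then (1) shows that all maps in Lemma~\ref{lem:squarezero}(2) are zero, and $S/Q$ is Golod. For $Q=I^k$ and $i=1$ the map is zero without any hypothesis. Indeed, by Lemma~\ref{lem:shift} the space $H_1(\mathcal K(S/I^k))\cong I^k/\mathfrak m_SI^k$ is spanned by the classes that correspond to products $f_1\cdots f_k$ of homogeneous elements of $I$; writing $f_1=\sum_xa_xx$, such a class is represented by $\sum_xa_xf_2\cdots f_k\,e_x$, which has coefficients in $I^{k-1}$. For the last assertion, $\mathcal K_i(S)$ lives in internal degrees $d\ge i$, so for $i\ge1$ the degrees of $\operatorname{Tor}_i^S(S/Q,K)$ satisfy $1\le d<p$.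
\end{proof}

\begin{remark}
The characteristic is used only to invert $d$. In characteristic zero every $d\ge1$ is invertible, and the proof gives the Golod property of all three powers. When $p\mid d$, formula \eqref{eq:euler} carries no information about the class of $w$: for $w=x^{p-1}e_x$ one has $\delta\partial w=\delta(x^p)=0$. This does not yet produce a counterexample, since for $I=(x)$ and $k=p$ the cycle $w$ has its coefficient in $I^{k-1}$ anyway.
\end{remark}

\section{Adjoining a variable}\label{sec:variable}

Suppose that some class in $H_i(\mathcal K(S/I^k))$ survives in $H_i(\mathcal K(S/I))$. Then Lemma~\ref{lem:squarezero} does not apply, but $S/I^k$ may still be Golod: a nonzero product needs a second class. We create one by adjoining a variable $y$ to the ring and to the ideal. The relation $y^k=0$ gives the class of $y^{k-1}e_y$, and multiplication by it amounts to reduction modulo $I$.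

Throughout this section $K$ is any field, $I\subsetneq S$ is a graded ideal, so that $I\subseteq\mathfrak m_S$, and $k\ge2$. Put $S'=S[y]$ and $\mathfrak b=(I,y)=IS'+yS'$. Then $\mathfrak b^k=\sum_{j=0}^ky^jI^{k-j}S'$ with $I^0=S$. Since the ideals $I^{k-j}$ increase with $j$, a polynomial $\sum_jf_jy^j$ with $f_j\in S$ lies in $\mathfrak b^k$ if and only if $f_j\in I^{k-j}$ for all $j<k$. Therefore
\begin{equation}\label{eq:decomp}
S'/\mathfrak b^k=\bigoplus_{j=0}^{k-1}y^j\,(S/I^{k-j}),
\end{equation}
and $\mathfrak b^k\subseteq\mathfrak m_{S'}^2$ because $k\ge2$. The \emph{$y$-degree} on Koszul complexes over $S'$ gives $y$ and $e_y$ degree $1$ and all other generators degree $0$; it is preserved by $\partial$.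

\begin{lemma}\label{lem:product}
Let $\eta\in\mathcal K_i(S)$ be a cycle modulo $I^k$. Then $y^{k-1}e_y$ and $\eta$ define cycles of $\mathcal K(S'/\mathfrak b^k)$, and the product of their classes is zero if and only if the class of $\eta$ in $H_i(\mathcal K(S/I))$ is zero.
\end{lemma}

\begin{proof}
Both are cycles because $y^k\in\mathfrak b^k$ and $I^k\subseteq\mathfrak b^k$. An element of $y$-degree $k$ in $\mathcal K(S'/\mathfrak b^k)$ has the form $y^kc'+y^{k-1}e_yc$ with $c,c'$ not involving $y$ or $e_y$. By \eqref{eq:decomp} the first term is zero and the component of $y$-degree $k$ is $y^{k-1}e_y\,\mathcal K(S/I)$. On it $\partial(y^{k-1}e_yc)=y^kc-y^{k-1}e_y\,\partial c=-y^{k-1}e_y\,\partial c$. A boundary of $y$-degree $k$ is the boundary of an element of $y$-degree $k$, so $y^{k-1}e_y\eta$ is a boundary if and only if the image of $\eta$ in $\mathcal K(S/I)$ is one.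
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $K$ be any field, $I\subsetneq S$ a graded ideal and $k\ge2$.
\begin{enumerate}
\item[(1)] If $\operatorname{Tor}_i^S(S/I^k,K)\to\operatorname{Tor}_i^S(S/I,K)$ is nonzero for some $i\ge1$, then $S[y]/(I,y)^k$ is not Golod.
\item[(2)] $S[y]/(I,y)^2$ is Golod if and only if $\operatorname{Tor}_i^S(S/I^2,K)\to\operatorname{Tor}_i^S(S/I,K)$ is zero for all $i\ge1$. In that case $S/I^2$ is Golod too.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Choose $\eta\in\mathcal K_i(S)$ that is a cycle modulo $I^k$ with nonzero class modulo $I$. Lemma~\ref{lem:product} gives a nonzero product $H_1\times H_i\to H_{i+1}$, and Theorem~\ref{thm:golod} applies.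

(2) The ``only if'' part is (1) with $k=2$. Assume that the maps vanish. Lemma~\ref{lem:squarezero}(2) with $(Q,L)=(I^2,I)$ shows that $S/I^2$ is Golod. To apply it with $(Q,L)=(\mathfrak b^2,\mathfrak b)$ over $S'$, we show that $H_{\ge1}(\mathcal K(S'/\mathfrak b^2))\to H(\mathcal K(S'/\mathfrak b))$ is zero in each $y$-degree. By \eqref{eq:decomp}, $S'/\mathfrak b^2=S/I^2\oplus y(S/I)$ and $S'/\mathfrak b=S/I$, so only $y$-degrees $0,1,2$ occur.

In $y$-degree $0$ the map of complexes is $\mathcal K(S/I^2)\to\mathcal K(S/I)$, and the claim is the hypothesis. In $y$-degree $1$ an element is $yc+e_yc'$ with $c\in\mathcal K(S/I)$ and $c'\in\mathcal K(S/I^2)$. Its boundary is $y(\partial c+c'_0)-e_y\partial c'$, where $c'_0$ is the image of $c'$ in $\mathcal K(S/I)$, so for a cycle $c'_0=-\partial c$. In $\mathcal K(S'/\mathfrak b)$ we have $y=0$; the image of the cycle is $e_yc'_0=-e_y\partial c=\partial(e_yc)$, a boundary. In $y$-degree $2$ the elements are $ye_yc$, and they map to $0$.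
\end{proof}

\section{A Koszul class from the Frobenius identity}\label{sec:frobenius}

By Proposition~\ref{prop:criterion}(1) it suffices to find $I$ for which $\operatorname{Tor}_i^S(S/I^k,K)\to\operatorname{Tor}_i^S(S/I,K)$ is nonzero. For $i=1$ this is the map $I^k/\mathfrak m_SI^k\to I/\mathfrak m_SI$ by Lemma~\ref{lem:shift}, and it is zero since $I^k\subseteq\mathfrak m_SI$. So we take $i=2$. By Lemma~\ref{lem:shift} again, we need a cycle $\zeta=\sum_xf_xe_x$, that is, a relation $\sum_xxf_x=0$, with all $f_x\in I^k$ and $\zeta\notin\partial(I\mathcal K_2(S))$. The map factors through $\operatorname{Tor}_2^S(S/I^{k-1},K)$, so by Theorem~\ref{thm:euler}(1) the relation must have degree divisible by $p$.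

A relation of this kind that exists only in characteristic $p$ is $\ell^q-\sum_ig_i^q=0$, for $\ell=\sum_ig_i$ and $q$ a power of $p$. We choose $I$ so that, after one variable is split off from each term, all coefficients lie in $I^r$. For the term $\ell^q=\ell^{q-1}\cdot\ell$ we put $\ell$ into $I$ and split the variables off the last factor; this needs $q-1\ge r$. For the term $g_i^q$ we let $g_i$ be a product of $r$ variables and put a power of each variable into $I$, so that each of the $r$ variables contributes one factor. The ideal should be small, so that the class has a chance to survive modulo $I$, and $q-1$ is the largest exponent that works, because one variable occurs in $g_i^q/x_{i1}$ only to the power $q-1$. This is the ideal $I=J+(\ell)$ of Theorem~\ref{thm:main}, whose notation we use from now on.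

Put
\[
D=\sum_{i=1}^4\frac{g_i}{x_{i1}}\,e_{x_{i1}},\qquad
\zeta=\ell^{q-1}D-\sum_{i=1}^4\frac{g_i^q}{x_{i1}}\,e_{x_{i1}}\ \in\mathcal K_1(S).
\]
Then $\partial D=\ell$ and $\partial\zeta=\ell^q-\sum_ig_i^q=0$. The coefficients of $\zeta$ lie in $I^r$, because $\ell^{q-1}\in I^{q-1}\subseteq I^r$ and
\begin{equation}\label{eq:Jr}
g_i^q/x_{i1}=x_{i1}^{q-1}\prod_{j\ge2}x_{ij}^q\in J^r .
\end{equation}
The cycle $\zeta$ is homogeneous of internal degree $rq$. Since $\mathcal K(S)$ is acyclic, there is $\eta\in\mathcal K_2(S)$ of internal degree $rq$ with $\partial\eta=\zeta$, and $\eta$ is a cycle modulo $I^k$ for every $k\le r$. It remains to prove that its class modulo $I$ is nonzero. Working modulo $J$ and dividing by $\ell$ turns this into a statement about the ideal $J:\ell=\{u\in S:\ell u\in J\}$.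

\begin{lemma}\label{lem:reduction}
If the class of $\eta$ in $H_2(\mathcal K(S/I))$ is zero, then $\ell^{q-1}\in\mathfrak m_S(J:\ell)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:shift}, $\zeta=\partial\iota$ for some $\iota\in I\mathcal K_2(S)$. Write $\iota=\ell\iota_0+\iota_1$ with $\iota_0\in\mathcal K_2(S)$ and $\iota_1\in J\mathcal K_2(S)$, and put $w=\ell^{q-2}D-\partial\iota_0$. Then
\[
\ell w=\ell^{q-1}D-\ell\,\partial\iota_0=\partial\iota_1+\sum_i\frac{g_i^q}{x_{i1}}\,e_{x_{i1}}\in J\mathcal K_1(S)
\]
by \eqref{eq:Jr}. So all coefficients of $w$ lie in $J:\ell$, and $\ell^{q-1}=\ell^{q-2}\partial D=\partial w\in\mathfrak m_S(J:\ell)$.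
\end{proof}

Note that $\ell^{q-1}\in J:\ell$, since $\ell^q=\sum_ig_i^q\in J$. What we have to show is that $\ell^{q-1}$ is a minimal generator of this ideal.

\begin{lemma}\label{lem:colon}
$\ell^{q-1}\notin\mathfrak m_S(J:\ell)$.
\end{lemma}

The difficulty is that $J:\ell$ is an ideal in $4r$ variables with no evident list of generators. A grading finer than the standard one reduces the question to linear algebra in $g_1,\dots,g_4$. We carry this out first in the smallest case.

\begin{example}\label{ex:small}
Let $p=q=3$ and $r=k=2$, with $a_i=x_{i1}$, $b_i=x_{i2}$. Then $g_i=a_ib_i$, $J=(a_1^2,b_1^2,\dots,a_4^2,b_4^2)$ and $\zeta=\sum_ib_i(\ell^2-a_i^2b_i^2)e_{a_i}$. The monomials outside $J$ are the squarefree ones. Give $a_i$ the weight $\varepsilon_i$ and $b_i$ the weight $-\varepsilon_i$ in $\mathbb Z^4$, so that $\ell$ has weight $0$. Suppose $\ell^2=\sum_ia_iu_i+\sum_ib_iv_i$ with $u_i,v_i\in J:\ell$. Passing to homogeneous components, which the proof below justifies in general, we may assume that $u_1$ has degree $3$ and weight $-\varepsilon_1$. The monomials of this kind are $b_1g_1,\dots,b_1g_4$,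 so $u_1=b_1(c_1g_1+\dots+c_4g_4)$ with $c_i\in K$. Since $b_1g_1$ and all $g_i^2$ lie in $J$,
\[
\ell u_1\equiv b_1\bigl((c_2+c_3)g_2g_3+(c_2+c_4)g_2g_4+(c_3+c_4)g_3g_4\bigr)\pmod J .
\]
The three monomials are squarefree, so the three coefficients vanish. Adding the first two and subtracting the third gives $2c_2=0$, hence $c_2=c_3=c_4=0$ and $u_1=c_1b_1g_1\in J$. By symmetry all $u_i,v_i$ lie in $J$, so $\ell^2\in J$. But $\ell^2\equiv2\sum_{i<j}g_ig_j\not\equiv0\pmod J$, a contradiction.
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:colon}]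
Suppose $\ell^{q-1}=\sum_{i,j}x_{ij}u_{ij}$ with $u_{ij}\in J:\ell$.

\emph{The fine grading.} Call $x_{i1},\dots,x_{ir}$ the $i$-th block of variables. Let $M=\bigoplus_{i=1}^4\mathbb Z^r/\mathbb Z(1,\dots,1)$, and let the weight $\operatorname{wt}$ of a monomial be the class in $M$ of its exponent vector. Degree and weight define a grading of $S$ by $\mathbb Z\times M$. A monomial has weight $0$ if and only if its exponents are constant within each block, that is, if and only if it is a monomial $g^\alpha=g_1^{\alpha_1}\cdots g_4^{\alpha_4}$. Different $\alpha$ give different monomials, so $A=K[g_1,\dots,g_4]$ is a polynomial ring; we grade it with $\deg g_i=1$. The element $\ell$ is homogeneous and $J$ is a monomial ideal. If $\ell u\in J$, the homogeneous components of $\ell u$ are $\ell$ times those of $u$, and they lie in $J$; so $J:\ell$ is homogeneous. Taking the component of degree $r(q-1)$ and weight $0$ in the assumed equation, we may assume that $u_{ij}$ is homogeneous of degree $r(q-1)-1$ and weight $-\operatorname{wt}(x_{ij})$.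

\emph{Reduction to $A$.} If a monomial $u$ has weight $-\operatorname{wt}(x_{ij})$, then $ux_{ij}$ is a monomial in the $g$'s that is divisible by $x_{ij}$, hence by $g_i$; so $u=(g_i/x_{ij})g^\alpha$. Thus $u_{ij}=(g_i/x_{ij})U_{ij}$ with $U_{ij}\in A$ homogeneous of degree $q-2$, and
\begin{equation}\label{eq:ell}
\ell^{q-1}=\sum_{i,j}g_iU_{ij}.
\end{equation}
In $(g_i/x_{ij})g^\alpha$ the variable $x_{ij}$ has exponent $\alpha_i$, the other variables of block $i$ have exponent $\alpha_i+1$, and the variables of block $i'\ne i$ have exponent $\alpha_{i'}$. Since $r\ge2$, block $i$ does contain another variable, so this monomial lies in $J$ if and only if $\alpha_i\ge q-2$ or $\alpha_{i'}\ge q-1$ for some $i'\ne i$. As $J$ is a monomial ideal, $\ell u_{ij}=(g_i/x_{ij})\,\ell U_{ij}\in J$ gives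
\begin{equation}\label{eq:Jprime}
\ell U_{ij}\in\bigl(g_i^{q-2},\ g_{i'}^{q-1}\ (i'\ne i)\bigr)\subseteq A .
\end{equation}

\emph{Claim: $U_{ij}\in Kg_i^{q-2}$.} By symmetry let $i=1$ and $U=U_{1j}$. In degree $q-1$, \eqref{eq:Jprime} reads
\[
\ell U=\lambda_2g_2^{q-1}+\lambda_3g_3^{q-1}+\lambda_4g_4^{q-1}+\nu g_1^{q-2}
\]
with $\lambda_2,\lambda_3,\lambda_4\in K$ and a linear form $\nu\in A$. To eliminate $U$ we reduce modulo $\ell$, that is, we substitute $g_4=-(g_1+g_2+g_3)$. With $\nu'$ the image of $\nu$, we obtain in $K[g_1,g_2,g_3]$
\[
0=\lambda_2g_2^{q-1}+\lambda_3g_3^{q-1}+(-1)^{q-1}\lambda_4(g_1+g_2+g_3)^{q-1}+\nu'g_1^{q-2}.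
\]
Since $q\ge3$, the monomial $g_2g_3^{q-2}$ is not a pure power and is not divisible by $g_1^{q-2}$, so it occurs only in the third term. Its coefficient in $(g_1+g_2+g_3)^{q-1}$ is $q-1=-1\ne0$ in $K$. Hence $\lambda_4=0$. In the remaining equation the monomials $g_2^{q-1}$ and $g_3^{q-1}$ are not divisible by $g_1$, so $\lambda_2=\lambda_3=0$ and then $\nu'=0$. Thus $\nu=c\ell$ with $c\in K$, and $\ell U=c\ell g_1^{q-2}$ gives $U=cg_1^{q-2}$.

\emph{Conclusion.} By the claim and \eqref{eq:ell}, $\ell^{q-1}\in\sum_iKg_i^{q-1}$. But $g_1g_2^{q-2}$ is not a pure power, since $q\ge3$, and its coefficient in $\ell^{q-1}$ is $q-1\ne0$ in $K$. This is a contradiction.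
\end{proof}

\begin{remark}
The number of blocks matters in the claim. With two blocks, $\ell=g_1+g_2$, the lemma is false. The element $U=\sum_{a=0}^{q-2}(-g_1)^ag_2^{q-2-a}$ satisfies $\ell U=g_2^{q-1}-g_1^{q-1}\in J$, as $(-1)^{q-1}=1$ in $K$. Also $\ell^{q-1}=g_2^{q-1}-g_1U$, since both sides times $\ell$ equal $g_1^q+g_2^q$, and $g_2^{q-1}\in\mathfrak m_SJ$. With three blocks and $q=3$, $r=2$, the lemma is false as well. In the notation of Example~\ref{ex:small}, $b_1(g_2-g_3)$ and $b_2(g_1-g_3)$ lie in $J:\ell$, each $g_i^2$ lies in $\mathfrak m_SJ$, and $\ell^2=\sum_ig_i^2+g_1(g_2-g_3)+g_2(g_1-g_3)$ in characteristic $3$. With three blocks and $q\ge4$ the proof goes through: one substitutes $g_3=-(g_1+g_2)$ and uses the monomial $g_1g_2^{q-2}$, which is then not divisible by $g_1^{q-2}$. The fourth block makes the argument uniform in $q$.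
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Fix $k$ with $2\le k\le r$, and let $\eta\in\mathcal K_2(S)$ be as in Section~\ref{sec:frobenius}. It is a cycle modulo $I^k$, and its class in $H_2(\mathcal K(S/I))$ is nonzero by Lemmas~\ref{lem:reduction} and~\ref{lem:colon}. We use twice the standard fact that a $\mathfrak p$-primary ideal $\mathfrak q$ of a polynomial ring has $\operatorname{Ass}(\mathfrak q)=\{\mathfrak p\}$ and equals the contraction of its localization at $\mathfrak p$. Consequently, if all powers of an ideal are $\mathfrak p$-primary, its symbolic powers are its ordinary powers.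

\emph{Part (1).} By Lemma~\ref{lem:product} the classes of $y^{k-1}e_y$ and $\eta$ have nonzero product in $H_3(\mathcal K(S'/\mathfrak b^k))$, so $S'/\mathfrak b^k$ is not Golod by Theorem~\ref{thm:golod}. For every $m\ge1$ the ideal $\mathfrak b^m$ contains a power of every variable of $S'$, so its radical is the maximal ideal $\mathfrak m_{S'}$ and it is $\mathfrak m_{S'}$-primary. Hence $\mathfrak b^{(k)}=\mathfrak b^k$.

\emph{Part (2).} The ideal $\mathfrak b$ says nothing about saturated powers, because $\widetilde{\mathfrak b^k}=S'$. The variable $z$, which is adjoined to the ring but not to the ideal, repairs this without destroying the product.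

Let $\mathfrak p=\mathfrak m_{S'}T$. It is a prime with $T/\mathfrak p=K[z]$, so $\mathfrak p\subsetneq\mathfrak m_T$. Let $m\ge1$, and let $R=S'/\mathfrak b^m$, with nilpotent maximal ideal $\mathfrak n$. Then $T/\mathfrak a^m=R[z]$, and the radical of $\mathfrak a^m$ is $\mathfrak p$. The module $R[z]$ has the finite filtration by the submodules $\mathfrak n^jR[z]$, whose quotients $(\mathfrak n^j/\mathfrak n^{j+1})[z]$ are free $K[z]$-modules. An element $f\in T\setminus\mathfrak p$ acts on each quotient through its nonzero image in $K[z]$, hence injectively, so $f$ is a nonzerodivisor on $R[z]$. Thus $\mathfrak a^m$ is $\mathfrak p$-primary for all $m\ge1$. It follows that $\mathfrak a$ is not $\mathfrak m_T$-primary and that $\mathfrak a^{(k)}=\mathfrak a^k$. If $\mathfrak m_T^jf\subseteq\mathfrak a^k$, then $z^jf\in\mathfrak a^k$ with $z^j\notin\mathfrak p$, so $f\in\mathfrak a^k$. Hence $\widetilde{\mathfrak a^k}=\mathfrak a^k$.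

We have $\mathfrak a^k\subseteq\mathfrak m_T^2$, and $y^{k-1}e_y$ and $\eta$ define cycles of $\mathcal K(T/\mathfrak a^k)$ because $y^k\in\mathfrak a^k$ and $I^k\subseteq\mathfrak a^k$. The map $\mathcal K(T/\mathfrak a^k)\to\mathcal K(S'/\mathfrak b^k)$ with $z\mapsto0$ and $e_z\mapsto0$, fixing the other generators, is a morphism of DG algebras. It sends these two cycles to the cycles of part (1), whose classes have nonzero product. So the product is already nonzero in $H_3(\mathcal K(T/\mathfrak a^k))$, and $T/\mathfrak a^k$ is not Golod by Theorem~\ref{thm:golod}. This completes the proof. \hfill$\square$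

\medskip
Given $p$ and $k\ge2$, take any $r\ge k$ and any power $q>r$ of $p$. Part (2) then answers all three questions of the Problem in the negative with the single ideal $\mathfrak a$. The class of $\eta$ has internal degree $rq$, which is divisible by $p$, as Theorem~\ref{thm:euler}(1) forces. Applied to the pair $(\mathfrak a^k,\mathfrak a^{k-1})$, which is of all three types in Theorem~\ref{thm:euler}, the example also shows that the hypothesis on degrees divisible by $p$ in part (2) of that theorem cannot be dropped.

\begin{thebibliography}{9}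

\bibitem{Avramov}
Avramov, \emph{Infinite free resolutions}.

\bibitem{GL}
Gulliksen and Levin, \emph{Homology of Local Rings}.

\bibitem{HWY}
Herzog, Welker and Yassemi, \emph{Homology of powers of ideals: Artin--Rees numbers of syzygies and the Golod property}, Algebra Colloq. \textbf{23} (2016).

\bibitem{source}
\emph{Universal Gr\"obner bases and Cartwright-Sturmfels ideals}, \texttt{http://commalg2017.jp/images/Abstract\_of\_Talks.pdf}.

\end{thebibliography}
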